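\title{Divergence of ergodic sums of indicators does not imply mixing}

\begin{abstract}
Let $T$ be an ergodic measure-preserving transformation of a probability space. If $T$ is mixing, then for every set $A$ with $0<\mu(A)<1$ the ergodic sums of $\mathbf 1_A-\mu(A)$ tend to infinity in $L^2$ norm. Kachurovskii conjectured that this property characterizes mixing. We disprove the conjecture. The property holds as soon as the correlations of mean-zero functions $f,g$ are asymptotically at most $c\,\|f\|\,\|g\|$ for a fixed $c<1$, and for each $c\in(0,1)$ we construct a Gaussian system for which $c$ is the best constant. We also show that, for invertible ergodic $T$, the property is strictly stronger than mild mixing, and that its weaker forms (unbounded sums, or divergence along a set of density one) characterize weak mixing.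
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $T$ be a measure-preserving transformation of a probability space $(X,\mathcal F,\mu)$. For a function $f$ on $X$, a set $A\in\mathcal F$ and $n\ge1$ put
\[
S_nf=\sum_{i=0}^{n-1}f\circ T^i,\qquad f_A=\mathbf 1_A-\mu(A).
\]
Thus $S_nf_A(x)$ is the number of visits of $x,Tx,\dots,T^{n-1}x$ to $A$ minus its expected value $n\mu(A)$. We call $A$ \emph{nontrivial} if $0<\mu(A)<1$; otherwise $f_A=0$ almost everywhere. This paper is about the property
\begin{equation}
\|S_nf_A\|\to\infty\ \text{ as }n\to\infty,\ \text{ for every nontrivial }A\in\mathcal F, \tag{K}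
\end{equation}
where $\|\cdot\|$ is the norm of the complex Hilbert space $L^2=L^2(\mu)$.

Let $Uf=f\circ T$ be the Koopman operator, an isometry of $L^2$ that preserves $L^2_0=\{f\in L^2:\int f\,d\mu=0\}$. Expanding the square gives
\[
\|S_nf\|^2=n\|f\|^2+2\sum_{k=1}^{n-1}(n-k)\operatorname{Re}\langle U^kf,f\rangle ,
\]
so the size of $S_nf$ is governed by the correlations $\langle U^kf,f\rangle$. Two examples show the extremes. If the sets $T^{-i}A$ are independent, as for a set that depends on one coordinate of a Bernoulli shift, then $\|S_nf_A\|^2=n\mu(A)(1-\mu(A))$. If $Tx=x+\alpha \bmod 1$ is an irrational rotation of $[0,1)$, $A=[1-\alpha,1)$ and $\xi(x)=x$, then $\xi\circ T=\xi+\alpha-\mathbf 1_A$, so $f_A=\xi-\xi\circ T$, the sum telescopes, and $|S_nf_A|=|\xi-\xi\circ T^n|\le1$ for all $n$.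

Recall that $T$ is \emph{mixing} if $\mu(A\cap T^{-n}B)\to\mu(A)\mu(B)$ for all $A,B\in\mathcal F$. Since $\langle U^nf_B,f_A\rangle=\mu(A\cap T^{-n}B)-\mu(A)\mu(B)$ and the functions $f_A$ span a dense subspace of $L^2_0$, this says that $\langle U^nf,g\rangle\to0$ for all $f,g\in L^2_0$. That mixing implies (K) was conjectured by Sinai and proved by Leonov. The following conjecture is taken from \cite{source}.

\begin{quote}
\textbf{Conjecture} (Kachurovskii). An ergodic transformation $T$ is mixing if and only if it satisfies \textup{(K)}.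
\end{quote}

There is a good reason to expect this. The plainest ways of failing to mix are to have an eigenfunction, as the rotation does, or to have a set that almost returns to itself at arbitrarily late times. One says that $T$ is \emph{weakly mixing} if the only eigenfunctions of $U$ in $L^2$ are the constants (this includes ergodicity), and that an invertible $T$ is \emph{mildly mixing} if $\liminf_n\mu(B\triangle T^{-n}B)>0$ for every nontrivial $B$. Both failures do destroy (K), by Theorems~\ref{thm:wm} and~\ref{thm:mild} below, and one may guess that any correlation that survives along a sequence of times can be exploited in the same way.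

The guess is wrong, and the reason is visible in the telescoping identity
\begin{equation}\label{eq:tel}
(I-U)S_nf=f-U^nf .
\end{equation}
Suppose that $\|S_{n_k}f\|$ stays bounded along some $n_k\to\infty$; after passing to a subsequence, $S_{n_k}f$ converges weakly to some $g$. Suppose also, as the simplest possibility, that $U^{n_k}f\to\kappa f$ weakly for a scalar $\kappa$. Then \eqref{eq:tel} gives $(I-U)g=(1-\kappa)f$. If $\kappa\ne1$, then $f=h-h\circ T$ with $h=g/(1-\kappa)$: the function $f$ is a \emph{coboundary}. For $f=f_A$ this forces $T$ to have an eigenfunction (Lemma~\ref{lem:eig}). Mixing gives $\kappa=0$, a function that returns to itself gives $\kappa=1$, and the argument does not distinguish $\kappa=0$ from $\kappa=\frac12$. This suggests the following scale of conditions, for $c\in[0,1]$: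
\begin{equation}
\limsup_{n\to\infty}|\langle U^nf,g\rangle|\le c\,\|f\|\,\|g\|\quad\text{ for all }f,g\in L^2_0. \tag{M$_c$}
\end{equation}
Mixing is $(\mathrm M_0)$, and every $T$ satisfies $(\mathrm M_1)$ by the Cauchy--Schwarz inequality.

\begin{theorem}\label{thm:Mc}
If $T$ satisfies $(\mathrm M_c)$ for some $c<1$, then $T$ is weakly mixing, and for every $f\in L^2_0$ either $f=h-h\circ T$ with $h\in L^2_0$ (and then $\sup_n\|S_nf\|<\infty$), or $\|S_nf\|\to\infty$. Moreover, $T$ satisfies \textup{(K)}.
\end{theorem}

For $c=0$ the last assertion is the implication proved by Leonov.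

\begin{theorem}\label{thm:gauss}
For every $c\in(0,1)$ there is an invertible $T$ that satisfies $(\mathrm M_c)$ but no $(\mathrm M_{c'})$ with $c'<c$. This $T$ is ergodic, is not mixing, and satisfies \textup{(K)}.
\end{theorem}

Hence the conjecture is false. The maps of Theorem~\ref{thm:gauss} obey the full dichotomy of Theorem~\ref{thm:Mc}, exactly as mixing maps do, so testing all $f\in L^2_0$ in place of the functions $f_A$ does not detect mixing either.

Three further results locate (K) among the mixing properties. A set $J$ of positive integers has \emph{density one} if $|J\cap[1,N]|/N\to1$.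

\begin{theorem}\label{thm:wm}
For ergodic $T$ the following are equivalent:
\begin{itemize}
\item[(i)] $T$ is weakly mixing;
\item[(ii)] $\sup_n\|S_nf_A\|=\infty$ for every nontrivial $A$;
\item[(iii)] for every nontrivial $A$, $\|S_nf_A\|\to\infty$ along a set of $n$ of density one.
\end{itemize}
\end{theorem}

\begin{theorem}\label{thm:mild}
Let $T$ be invertible and ergodic. If $T$ is not mildly mixing, then there is a nontrivial $A$ with $\liminf_n\|S_nf_A\|\le1$. Hence \textup{(K)} implies mild mixing.
\end{theorem}

\begin{theorem}\label{thm:chacon}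
Chacon's map is mildly mixing and does not satisfy \textup{(K)}.
\end{theorem}

In summary, for invertible ergodic $T$,
\[
\text{mixing}\ \Longrightarrow\ (\mathrm M_c)\text{ for some }c<1\ \Longrightarrow\ \text{(K)}\ \Longrightarrow\ \text{mild mixing},
\]
and the first and last implications are strict. We do not give an intrinsic characterization of (K).

Theorems~\ref{thm:Mc} and~\ref{thm:wm} are proved in Section~\ref{sec:cob} and Theorem~\ref{thm:gauss} in Section~\ref{sec:gauss}; these two sections contain the whole disproof. Sections~\ref{sec:rigid} and~\ref{sec:chacon} treat mild mixing.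

\section{Bounded sums, coboundaries and eigenfunctions}\label{sec:cob}

If $f=h-h\circ T$ with $h\in L^2$, then $S_nf=h-h\circ T^n$ and $\|S_nf\|\le2\|h\|$. Every system has such $f$, so no divergence statement can hold for all of $L^2_0$. The functions $f_A$ are special because they are constant modulo the integers; exponentiating then turns a coboundary equation into an eigenvalue equation, and conversely.

\begin{lemma}\label{lem:eig}
\begin{itemize}
\item[(a)] If $A$ is nontrivial and $f_A=h-h\circ T$ with $h\in L^2$, then $T$ is not weakly mixing.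
\item[(b)] If $T$ is ergodic and not weakly mixing, then there is a nontrivial $A$ with $|S_nf_A|\le1$ almost everywhere for all $n$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Since $f_A$ is real, taking real parts lets us assume that $h$ is real. Put $F=e^{2\pi ih}$. From $h\circ T=h-\mathbf 1_A+\mu(A)$ and $e^{-2\pi i\mathbf 1_A}=1$ we get $F\circ T=e^{2\pi i\mu(A)}F$. As $|F|=1$ and $e^{2\pi i\mu(A)}\ne1$, the function $F$ is a nonconstant eigenfunction.

(b) Let $UF=\lambda F$ with $F$ nonconstant. Then $|\lambda|=1$ because $U$ is an isometry, so $|F|$ is invariant, hence constant by ergodicity; normalize $|F|=1$. Ergodicity also gives $\lambda\ne1$. Write $\lambda=e^{2\pi i\alpha}$ with $\alpha\in(0,1)$ and $F=e^{2\pi i\xi}$ with $\xi:X\to[0,1)$ measurable, and let $A=\{\xi+\alpha\ge1\}$. The numbers $\xi\circ T$ and $\xi+\alpha-\mathbf 1_A$ lie in $[0,1)$ and agree modulo $1$, so they are equal. Integrating gives $\mu(A)=\alpha$. Hence $f_A=\xi-\xi\circ T$ and $|S_nf_A|=|\xi-\xi\circ T^n|\le1$.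
\end{proof}

We now remove the assumption, made in the introduction, that $U^{n_k}f$ tends to a multiple of $f$. In general the weak limit of $U^{n_k}f$ is just some vector, and there is nothing to divide by. The remedy is to take the limit of the operators $U^{n_k}$ rather than of the vectors: the limit operator $V$ replaces $\kappa$, and it commutes with $U$. For $f\in L^2_0$ let $Z_f\subset L^2_0$ be the closed linear span of $\{U^nf:n\ge0\}$. It is separable, $UZ_f\subset Z_f$, and it contains every $S_nf$. Operators $V_k$ on a Hilbert space $Z$ \emph{converge weakly} to $V$ if $\langle V_ka,b\rangle\to\langle Va,b\rangle$ for all $a,b\in Z$; when $\|V_k\|\le1$ and $V$ is bounded, it suffices to check this for $a,b$ in a set with dense span. If $Z$ is separable, every sequence of contractions has a weakly convergent subsequence, by a diagonal argument over a countable dense set.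

\begin{lemma}\label{lem:key}
Let $f\in L^2_0$, $Z=Z_f$ and $n_k\to\infty$. Suppose that $\sup_k\|S_{n_k}f\|<\infty$, that $U^{n_k}|_Z$ converges weakly to an operator $V$ on $Z$, and that $I-V$ has a bounded inverse on $Z$. Then $f=h-Uh$ for some $h\in Z$.
\end{lemma}

\begin{proof}
Write $U$ for $U|_Z$ and $U^*$ for its adjoint on $Z$. For $a,b\in Z$,
\[
\langle VUa,b\rangle=\lim_k\langle U^{n_k+1}a,b\rangle=\lim_k\langle U^{n_k}a,U^*b\rangle=\langle Va,U^*b\rangle=\langle UVa,b\rangle ,
\]
so $V$ commutes with $U$, and therefore so does $(I-V)^{-1}$. Pass to a subsequence along which $S_{n_k}f$ converges weakly to some $g\in Z$. Bounded operators preserve weak convergence, so \eqref{eq:tel} gives $(I-U)g=(I-V)f$. Hence $f=(I-V)^{-1}(I-U)g=(I-U)h$ with $h=(I-V)^{-1}g$.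
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:Mc}]
\emph{Weak mixing.} Let $F$ be a nonconstant eigenfunction, $UF=\lambda F$, $|\lambda|=1$. If $\lambda\ne1$, then $\int F=\int UF=\lambda\int F$ shows that $F\in L^2_0$; if $\lambda=1$, replace $F$ by $F-\int F\neq0$. Now $0\ne F\in L^2_0$ and $|\langle U^nF,F\rangle|=\|F\|^2>c\|F\|^2$ for all $n$, which contradicts $(\mathrm M_c)$.

\emph{Dichotomy.} Coboundaries have bounded sums, as noted above. Conversely, let $f\in L^2_0$ and suppose $\|S_nf\|\not\to\infty$, so that $\|S_{n_k}f\|$ is bounded along some $n_k\to\infty$. Pass to a subsequence along which $U^{n_k}|_{Z_f}$ converges weakly to some $V$. By $(\mathrm M_c)$,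
\[
|\langle Va,b\rangle|=\lim_k|\langle U^{n_k}a,b\rangle|\le c\|a\|\|b\|\qquad(a,b\in Z_f),
\]
so $\|V\|\le c<1$ and $I-V$ has the inverse $\sum_{j\ge0}V^j$. Lemma~\ref{lem:key} gives $f=h-h\circ T$ with $h\in Z_f\subset L^2_0$.

\emph{Property \textup{(K)}.} If $A$ is nontrivial and $\|S_nf_A\|\not\to\infty$, then $f_A$ is a coboundary by the dichotomy, and Lemma~\ref{lem:eig}(a) contradicts weak mixing.
\end{proof}

The hypothesis $c<1$ was used twice, to exclude eigenfunctions and to invert $I-V$. The second use is not a consequence of the first: the weakly mixing maps that are not mildly mixing fail (K) by Theorem~\ref{thm:mild}. What weak mixing alone gives is $V=0$ along most times, and this is Theorem~\ref{thm:wm}. We use two textbook facts. First, $T$ is weakly mixing if and only if $\frac1N\sum_{n=1}^N|\langle U^nf,g\rangle|\to0$ for all $f,g\in L^2_0$. Second (the Koopman--von Neumann lemma), if $(a_n)$ is a bounded sequence of nonnegative numbers with $\frac1N\sum_{n=1}^Na_n\to0$, then $a_n\to0$ along a set of density one.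

\begin{proof}[Proof of Theorem~\ref{thm:wm}]
A set of density one is infinite, so (iii) implies (ii). Lemma~\ref{lem:eig}(b) shows that (ii) implies (i). Assume (i), let $A$ be nontrivial and $f=f_A$. To handle the countably many correlations at once, put
\[
a_n=\sum_{m\ge0}2^{-m}|\langle U^nf,U^mf\rangle|\le2\|f\|^2 .
\]
For each $m$ the averages of $|\langle U^nf,U^mf\rangle|$ over $n\le N$ tend to $0$ and are bounded by $\|f\|^2$, so the averages of $a_n$ tend to $0$ by dominated convergence in $m$. Let $J$ be a set of density one along which $a_n\to0$. Along $J$, the bounded sequence $U^nf\in Z_f$ satisfies $\langle U^nf,U^mf\rangle\to0$ for each $m$, so $U^nf\to0$ weakly. Suppose that $\|S_nf\|$ does not tend to infinity along $J$. Then there are $n_k\to\infty$ in $J$ with $S_{n_k}f\to g$ weakly, and \eqref{eq:tel} gives $f=g-g\circ T$. This contradicts Lemma~\ref{lem:eig}(a). So (iii) holds with the set $J$.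
\end{proof}

\begin{remark}\label{rem:partial}
One says that $T$ is \emph{partially mixing} with constant $\alpha\in(0,1)$ if $\liminf_n\mu(A\cap T^{-n}B)\ge\alpha\mu(A)\mu(B)$ for all $A,B$. Such a $T$ satisfies $(\mathrm M_{1-\alpha})$. By density it suffices to take $f=\sum_ia_i\mathbf 1_{B_i}$ and $g=\sum_jb_j\mathbf 1_{B_j}$ of mean zero, where $\{B_i\}$ is a finite partition and $\mu_i=\mu(B_i)$. Take $n_k\to\infty$ that realizes the $\limsup$ in $(\mathrm M_c)$ and along which $\mu(B_j\cap T^{-n_k}B_i)\to\nu_{ij}$. The numbers $\pi_{ij}=\nu_{ij}-\alpha\mu_i\mu_j$ are nonnegative, $\sum_j\pi_{ij}=(1-\alpha)\mu_i$ and $\sum_i\pi_{ij}=(1-\alpha)\mu_j$. Since $\sum_ia_i\mu_i=0$,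
\[
\lim_k|\langle U^{n_k}f,g\rangle|=\Bigl|\sum_{i,j}a_i\overline{b_j}\,\pi_{ij}\Bigr|\le\Bigl(\sum_{i,j}|a_i|^2\pi_{ij}\Bigr)^{1/2}\Bigl(\sum_{i,j}|b_j|^2\pi_{ij}\Bigr)^{1/2}=(1-\alpha)\|f\|\|g\|.
\]
Partially mixing maps that are not mixing are due to Friedman and Ornstein \cite{FO}; by Theorem~\ref{thm:Mc} they also contradict the conjecture.
\end{remark}

\section{Gaussian systems with contracting weak limits}\label{sec:gauss}

We need a $T$ for which all weak limits of the powers $U^n$ on $L^2_0$ can be computed, have norm at most $c$, and are not all zero. Gaussian systems reduce this to a problem about one sequence of numbers.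

Let $r:\mathbb Z\to\mathbb R$ be even and \emph{positive definite}: $\sum_{a,b}z_a\overline{z_b}\,r(a-b)\ge0$ for every finitely supported complex sequence $(z_a)$. Then the matrices $(r(a-b))$ are the covariance matrices of a consistent family of centered Gaussian laws, and Kolmogorov's extension theorem gives a probability measure $\mu$ on $X=\mathbb R^{\mathbb Z}$ for which the coordinates $X_n(x)=x_n$ are jointly Gaussian, centered, with $\langle X_a,X_b\rangle=r(a-b)$. The shift $(Tx)_n=x_{n+1}$ is invertible, it preserves $\mu$ because the covariances depend only on $a-b$, and $UX_n=X_{n+1}$. Thus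
\[
\langle U^nX_a,X_b\rangle=r(n+a-b),
\]
and the weak limits of $U^n$ on the span of the coordinates are described by the pointwise limits of the translates $r(n+\cdot)$. We look for an $r$ that does not tend to zero but whose translates can only converge to $\kappa\,r(n_*+\cdot)$ with $0\le\kappa\le c$; such a limit corresponds to the operator $\kappa U^{n_*}$, of norm $\kappa$.

\subsection*{The case of base 3}
Let $0<c\le\frac12$. Every integer is uniquely a finite sum $\sum_j\varepsilon_j3^j$ with digits $\varepsilon_j\in\{-1,0,1\}$. Let $w(n)$ be the number of nonzero digits and $r(n)=c^{w(n)}$. For example $2=-1+3$, $5=-1-3+9$, $7=1-3+9$, and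
\[
\begin{array}{c|cccccccccc}
n&0&1&2&3&4&5&6&7&8&9\\\hline
r(n)&1&c&c^2&c&c^2&c^3&c^2&c^3&c^2&c
\end{array}
\]
These are the Fourier coefficients of the classical Riesz products $\prod_{j<N}(1+2c\cos3^j\theta)$, which are nonnegative because $c\le\frac12$; this makes $r$ positive definite. Fix $s\in\mathbb Z$ and let $k$ be large. The digits of $3^k+s$ are those of $s$ and one more nonzero digit, so $r(3^k+s)=c\,r(s)$; in the same way $r(3^k-1+s)=c\,r(-1+s)$ and $r(3^k+3^{2k}+s)=c^2r(s)$. Along $n_k=1+3+\dots+3^k$ the limit is zero instead. For instance $n_k+1=3^{k+1}-n_k$ has the digits $-1,\dots,-1,1$, so the carry does not cancel the nonzero digits. Lemma~\ref{lem:limits} shows that these two behaviors are the only ones. Base 3 already suffices to disprove the conjecture; to reach $c>\frac12$ we need a nonnegative trigonometric polynomial with a larger first coefficient, hence of higher degree, and a larger base so that the frequencies in the product remain distinct.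

\subsection*{The covariance}
Fix $c\in(0,1)$ and an integer $d\ge1$ with $\frac d{d+1}\ge c$. Put $t=c\,\frac{d+1}{d}\in(0,1]$, $q=2d+1$,
\[
p_0=1,\qquad p_k=t\Bigl(1-\frac{|k|}{d+1}\Bigr)\quad(1\le|k|\le d).
\]
Then $p_{-k}=p_k$, $p_1=c$ and $0<p_k\le c$ for $k\ne0$. With the Fej\'er kernel $F_d(\theta)=\sum_{|k|\le d}\bigl(1-\frac{|k|}{d+1}\bigr)e^{ik\theta}=\frac1{d+1}\bigl|\sum_{j=0}^de^{ij\theta}\bigr|^2$ we have
\[
P(\theta)=\sum_{|k|\le d}p_ke^{ik\theta}=(1-t)+tF_d(\theta)\ge0 .
\]
For $d=1$ this is $1+2c\cos\theta$.

Consider the map $(\varepsilon_0,\dots,\varepsilon_{L-1})\mapsto\sum_{j<L}\varepsilon_jq^j$ on $\{-d,\dots,d\}^L$. Its values lie in $I_L=\{n:|n|\le(q^L-1)/2\}$, because $d(1+q+\dots+q^{L-1})=(q^L-1)/2$. Two strings whose values are congruent modulo $q^L$ are equal: the digits form a complete residue system modulo $q$, so the zeroth digits agree, and one subtracts them, divides by $q$ and repeats. Since both sets have $q^L$ elements, the map is a bijection onto $I_L$. Consequently every $n\in\mathbb Z$ has a unique \emph{balanced expansion} $n=\sum_{j\ge0}\varepsilon_j(n)q^j$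 with digits in $\{-d,\dots,d\}$, finitely many of them nonzero, and:
\begin{itemize}
\item[(D1)] $n\in I_L$ if and only if $\varepsilon_j(n)=0$ for all $j\ge L$;
\item[(D2)] $n\equiv n'\pmod{q^L}$ if and only if $\varepsilon_j(n)=\varepsilon_j(n')$ for all $j<L$;
\item[(D3)] if $a\in I_L$ and $l\in\mathbb Z$, the digits of $a+q^Ll$ are those of $a$ in positions below $L$, followed by those of $l$.
\end{itemize}
Define
\[
r(n)=\prod_{j\ge0}p_{\varepsilon_j(n)},
\]
and let $w(n)$ be the number of nonzero digits of $n$. Then $r(0)=1$, $r(q^j)=c$, $r(-n)=r(n)$ because $\varepsilon_j(-n)=-\varepsilon_j(n)$, and $0<r(n)\le c^{w(n)}$; in particular $r(n)\le c$ for $n\ne0$. By (D3),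
\begin{equation}\label{eq:mult}
r(a+q^Ll)=r(a)\,r(l)\qquad(a\in I_L,\ l\in\mathbb Z).
\end{equation}

\begin{lemma}\label{lem:pd}
The sequence $r$ is positive definite.
\end{lemma}

\begin{proof}
Expanding the product and using the bijection above,
\[
Q_L(\theta)=\prod_{j<L}P(q^j\theta)=\sum_{n\in I_L}r(n)e^{in\theta}\ge0 .
\]
Given a finitely supported $(z_a)$, choose $L$ so that $a-b\in I_L$ for all $a,b$ in the support. Then
$\sum_{a,b}z_a\overline{z_b}\,r(a-b)=\frac1{2\pi}\int_0^{2\pi}\bigl|\sum_az_ae^{-ia\theta}\bigr|^2Q_L(\theta)\,d\theta\ge0$.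
\end{proof}

\begin{lemma}\label{lem:limits}
For every sequence $n_k\to\infty$ there are a subsequence, an integer $n_*$ and a number $\kappa\in[0,c]$ such that, along the subsequence, $r(n_k+s)\to\kappa\,r(n_*+s)$ for every $s\in\mathbb Z$.
\end{lemma}

\begin{proof}
By a diagonal argument, pass to a subsequence such that for each $j$ the digit $\varepsilon_j(n_k)$ equals a fixed $e_j$ for all large $k$.

\emph{Case 1: only finitely many $e_j$ are nonzero.} Put $n_*=\sum_je_jq^j$. By (D2), for each $L$ we have $n_k\equiv n_*\pmod{q^L}$ for large $k$, and $n_k\ne n_*$ for large $k$ because $n_k\to\infty$. Let $q^{L_k}$ be the largest power of $q$ dividing $n_k-n_*$; then $n_k=n_*+q^{L_k}l_k$ with $l_k\ne0$ and $L_k\to\infty$. Since $r(l_k)\in(0,c]$, we may pass to a subsequence with $r(l_k)\to\kappa\in[0,c]$. For fixed $s$ and large $k$ we have $n_*+s\in I_{L_k}$, and \eqref{eq:mult} gives $r(n_k+s)=r(n_*+s)\,r(l_k)\to\kappa\,r(n_*+s)$.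

\emph{Case 2: infinitely many $e_j$ are nonzero.} Fix $s$. For each $L$ the residue of $n_k$ modulo $q^L$ is eventually constant, hence so is that of $n_k+s$, and by (D2) each digit $\varepsilon_j(n_k+s)$ is eventually equal to some $e'_j$. If only finitely many $e'_j$ were nonzero, then with $m=\sum_je'_jq^j$ we would have, for each $L$, $n_k\equiv m-s\pmod{q^L}$ for large $k$; so $e_j=\varepsilon_j(m-s)$ for all $j$, and only finitely many $e_j$ would be nonzero. Thus infinitely many $e'_j$ are nonzero, $w(n_k+s)\to\infty$, and $r(n_k+s)\le c^{w(n_k+s)}\to0$. Take $\kappa=0$ and $n_*=0$.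
\end{proof}

\subsection*{From the coordinates to all of $L^2_0$}
Let $(X,\mu,T)$ be the Gaussian system with covariance $r$. Lemma~\ref{lem:limits} controls $U^n$ on linear functions of the coordinates, whereas $(\mathrm M_c)$ concerns all of $L^2_0$. The Wiener chaos decomposition bridges the gap. Let $\mathcal P_m$ be the closure in $L^2$ of the polynomials of degree at most $m$ in finitely many coordinates, let $H^{(0)}=\mathcal P_0$ be the constants, and let $H^{(m)}=\mathcal P_m\ominus\mathcal P_{m-1}$ for $m\ge1$. For $\mathbf a=(a_1,\dots,a_m)\in\mathbb Z^m$ let $Y_{\mathbf a}$ be the orthogonal projection of $X_{a_1}\cdots X_{a_m}$ onto $H^{(m)}$. We recall two facts (\cite[Ch.~2 and~4]{Janson}, \cite[Ch.~14]{CFS}):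
\begin{equation}\label{eq:chaos}
L^2_0=\bigoplus_{m\ge1}H^{(m)},\qquad
\langle Y_{\mathbf a},Y_{\mathbf b}\rangle=\sum_{\pi}\prod_{i=1}^mr\bigl(a_i-b_{\pi(i)}\bigr)\quad(\mathbf a,\mathbf b\in\mathbb Z^m),
\end{equation}
where $\pi$ runs over the permutations of $\{1,\dots,m\}$. The second formula is the identification of $H^{(m)}$ with the $m$-th symmetric tensor power of $H^{(1)}$. The $Y_{\mathbf a}$ with $\mathbf a\in\mathbb Z^m$ span a dense subspace of $H^{(m)}$, since monomials of degree below $m$ project to zero. As $U$ is unitary and $U\mathcal P_m=\mathcal P_m$ for all $m$, it preserves each $H^{(m)}$ and commutes with the projections, so $U^nY_{\mathbf a}=Y_{\mathbf a+n}$, where $\mathbf a+n=(a_1+n,\dots,a_m+n)$. For example $Y_{(0,0)}=X_0^2-1$ and $\langle U^nY_{(0,0)},Y_{(0,0)}\rangle=2r(n)^2$: a factor $\kappa$ on $H^{(1)}$ becomes $\kappa^2$ on $H^{(2)}$.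

\begin{proof}[Proof of Theorem~\ref{thm:gauss}]
Let $f,g\in L^2_0$. Choose $n_k\to\infty$ with $|\langle U^{n_k}f,g\rangle|\to\limsup_n|\langle U^nf,g\rangle|$ and pass to the subsequence of Lemma~\ref{lem:limits}. Define $V$ on $L^2_0$ by $V=\kappa^mU^{n_*}$ on $H^{(m)}$, $m\ge1$. The spaces $H^{(m)}$ are orthogonal and invariant, so $\|V\|=\sup_{m\ge1}\kappa^m=\kappa\le c$. For $\mathbf a,\mathbf b\in\mathbb Z^m$, formula \eqref{eq:chaos} gives
\[
\langle U^{n_k}Y_{\mathbf a},Y_{\mathbf b}\rangle=\sum_\pi\prod_{i=1}^mr\bigl(n_k+a_i-b_{\pi(i)}\bigr)\ \to\ \kappa^m\sum_\pi\prod_{i=1}^mr\bigl(n_*+a_i-b_{\pi(i)}\bigr)=\langle VY_{\mathbf a},Y_{\mathbf b}\rangle ,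
\]
and for $\mathbf a,\mathbf b$ of different lengths both $\langle U^{n_k}Y_{\mathbf a},Y_{\mathbf b}\rangle$ and $\langle VY_{\mathbf a},Y_{\mathbf b}\rangle$ vanish. The $Y_{\mathbf a}$ span a dense subspace of $L^2_0$, so $U^{n_k}\to V$ weakly on $L^2_0$, and $\limsup_n|\langle U^nf,g\rangle|=|\langle Vf,g\rangle|\le c\|f\|\|g\|$. This is $(\mathrm M_c)$.

On the other hand $X_0\in L^2_0$, $\|X_0\|=1$ and $\langle U^{q^j}X_0,X_0\rangle=r(q^j)=c$ for all $j$. So $(\mathrm M_{c'})$ fails for $c'<c$; the case $c'=0$ says that $T$ is not mixing. By Theorem~\ref{thm:Mc}, $T$ is weakly mixing, hence ergodic, and satisfies (K).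
\end{proof}

\section{Rigid sets and bounded subsequences of sums}\label{sec:rigid}

In this section $T$ is invertible: after an invariant null set is discarded, $T$ is a bijection with measurable inverse. We prove Theorem~\ref{thm:mild}. If $T$ is ergodic but not weakly mixing, Lemma~\ref{lem:eig}(b) provides the set $A$. So the case of interest is that of a weakly mixing $T$ with a nontrivial $B$ and times $n_1<n_2<\cdots$ such that $\mu(B\triangle T^{-n_j}B)\to0$.

In this case $f_A$ cannot be a coboundary, and by Theorem~\ref{thm:wm} its sums diverge along a set of density one; we must make them small along a sparse sequence $N_0<N_1<\cdots$. The plan is to write $f_A$ as a formal coboundary with transfer function $\chi_1+\chi_2+\cdots$, $0\le\chi_k\le1$, a series that need not converge. At time $N_k$ the part $\chi_1+\dots+\chi_k$ contributes little because it nearly returns to itself, the term $\chi_{k+1}$ contributes at most $1$, and the remainder changes $f_A$ only on a set much smaller than $N_k^{-2}$. For the first point, all functions must be built from sets that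 return along $(n_j)$.

\subsection*{The rigid factor}
For an invertible $T$, a nontrivial $B$ and $(n_j)$ as above, put
\[
\mathcal R=\{C\in\mathcal F:\mu(C\triangle T^{-n_j}C)\to0\}.
\]

\begin{lemma}\label{lem:R}
The family $\mathcal R$ is a $\sigma$-algebra that contains $B$ and all null sets, $T\mathcal R=\mathcal R$, and $\|g-g\circ T^{n_j}\|\to0$ for every $\mathcal R$-measurable $g\in L^2$. If $T$ is weakly mixing, then for every integer $L\ge1$ and every $\eta>0$ there is $E\in\mathcal R$ with $0<\mu(E)<\eta$ and $E\cap T^iE=\emptyset$ for $1\le i\le L$.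
\end{lemma}

\begin{proof}
Write $\Delta_n(C)=C\triangle T^{-n}C$. Then $\Delta_n(X\setminus C)=\Delta_n(C)$, $\Delta_n(C\cup D)\subset\Delta_n(C)\cup\Delta_n(D)$, and $|\mu(\Delta_n(C))-\mu(\Delta_n(D))|\le2\mu(C\triangle D)$. So $\mathcal R$ is closed under complements, finite unions and limits in measure, hence under countable unions, and it contains the null sets. Also $\mu(\Delta_n(T^{\pm1}C))=\mu(\Delta_n(C))$, so $T\mathcal R=\mathcal R$. The convergence $g\circ T^{n_j}\to g$ holds for indicators of sets in $\mathcal R$, since $\|\mathbf 1_C-\mathbf 1_C\circ T^n\|^2=\mu(\Delta_n(C))$, hence for simple functions, and then for all $g$ because $U$ is an isometry.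

Let $T$ be weakly mixing. Then $T^i$ is ergodic for every $i\ge1$: if $0\ne g\in L^2_0$ and $U^ig=g$, the span of $g,Ug,\dots,U^{i-1}g$ is a finite-dimensional $U$-invariant subspace of $L^2_0$ and contains an eigenfunction.

\emph{Every $C\in\mathcal R$ with $\mu(C)>0$ contains $D\in\mathcal R$ with $0<\mu(D)<\mu(C)$.} Otherwise $C$ is an atom of $\mathcal R$, and so is each $T^{-i}C$. Two atoms of equal measure are equal or disjoint modulo null sets. Since $\mu$ is finite, two of the sets $T^{-i}C$ coincide, so $T^{-i}C=C$ modulo null sets for some $i\ge1$, and $\mu(C)=1$ by ergodicity of $T^i$. Then $\mu(B)=\mu(B\cap C)\in\{0,1\}$, a contradiction. One of $D$ and $C\setminus D$ has measure at most $\mu(C)/2$, so by repetition $C$ contains sets in $\mathcal R$ of arbitrarily small positive measure.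

Start with $E_0\in\mathcal R$, $0<\mu(E_0)<\min(\eta,1)$, and put $E_i=E_{i-1}\setminus T^iE_{i-1}\in\mathcal R$ for $i=1,\dots,L$. If $0<\mu(E_{i-1})<1$ and $\mu(E_i)=0$, then $E_{i-1}\subset T^iE_{i-1}$ modulo null sets; the two sets have the same measure, so $E_{i-1}$ is $T^i$-invariant, against ergodicity of $T^i$. Hence every $E_i$ has positive measure. Finally $E_i\cap T^iE_i=\emptyset$ because $T^iE_i\subset T^iE_{i-1}$, and this disjointness passes to the subset $E=E_L$.
\end{proof}

\subsection*{Rounding along orbits}
We want to turn a function $u$ with values in $[0,1]$ into an indicator by adding a coboundary with a transfer function bounded by $1$. Along a piece of orbit with a starting point this is done by carrying: keep the running sum of $u$, output a $1$ whenever its integer part increases, and let $\chi$ be the fractional part carried to the next point. An orbit has no starting point, so we restart at each visit to a small set $E$. The carry must then be zero when the next visit comes. We unload it on the last $L$ points before that visit by raising $u$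 as far as the ceiling $1$ permits, and only on these points may the result fail to be $0$ or $1$. For $u\equiv0.4$, $L=2$ and nine steps between visits, the carry $\chi$ and the new function $u'=u+\chi\circ T^{-1}-\chi$ are as follows; the last two columns are the unloading.
\[
\begin{array}{c|ccccccc|cc}
i&0&1&2&3&4&5&6&7&8\\\hline
\chi&0.4&0.8&0.2&0.6&0&0.4&0.8&0.2&0\\
u'&0&0&1&0&1&0&0&1&0.6
\end{array}
\]

\begin{lemma}\label{lem:round}
Let $T$ be invertible and ergodic. Let $u:X\to[0,1]$ be $\mathcal R$-measurable, let $L\ge1$, and let $E\in\mathcal R$ satisfy $\mu(E)>0$ and $E\cap T^iE=\emptyset$ for $1\le i\le L$. Assume that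
\begin{equation}\label{eq:room}
\sum_{i=0}^{L-1}(1-u)\circ T^i\ge1\quad\text{a.e.}
\end{equation}
and put $D=\bigcup_{i=1}^LT^{-i}E$. Then there is an $\mathcal R$-measurable $\chi:X\to[0,1]$ such that $u'=u+\chi\circ T^{-1}-\chi$ takes values in $[0,1]$ and, for almost every $y\notin D$, we have $u'(y)\in\{0,1\}$, with $u'(y)=u(y)$ if $u(y)\in\{0,1\}$.
\end{lemma}

\begin{proof}
Let $X_0$ be the set of points whose orbit visits $E$ infinitely often in both time directions and satisfies \eqref{eq:room} at each of its points. It is invariant, has full measure by ergodicity, and lies in $\mathcal R$ because its complement is null. Put $\chi=0$ off $X_0$. Each orbit in $X_0$ splits into blocks $x,Tx,\dots,T^{\rho-1}x$, where $x\in E$ and $\rho=\rho(x)$ is the first return time to $E$; by the assumption on $E$, $\rho\ge L+1$. A point lies in $D$ exactly when its next visit to $E$ comes within $L$ steps, so $D\cap X_0$ consists of the last $L$ points of the blocks.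

On a block write $u_i=u(T^ix)$, $s_{-1}=0$, $s_i=u_0+\dots+u_i$, and define $\chi_i=\chi(T^ix)$ by
\[
\chi_i=s_i-\lfloor s_i\rfloor\quad(0\le i\le\rho-L-1),\qquad \chi_i=\max\bigl(0,\chi_{i-1}-(1-u_i)\bigr)\quad(\rho-L\le i\le\rho-1).
\]
Then $0\le\chi_i<1$. Since $\max(0,\max(0,a)-b)=\max(0,a-b)$ for $b\ge0$, condition \eqref{eq:room} at the point $T^{\rho-L}x$ gives
\[
\chi_{\rho-1}=\max\Bigl(0,\ \chi_{\rho-L-1}-\sum_{i=\rho-L}^{\rho-1}(1-u_i)\Bigr)=0 .
\]
So $\chi$ vanishes at the last point of every block. In particular $\chi(T^{-1}x)=0=s_{-1}-\lfloor s_{-1}\rfloor$, and therefore for all $0\le i\le\rho-L-1$, including $i=0$,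
\[
u'(T^ix)=u_i+\bigl(s_{i-1}-\lfloor s_{i-1}\rfloor\bigr)-\bigl(s_i-\lfloor s_i\rfloor\bigr)=\lfloor s_{i-1}+u_i\rfloor-\lfloor s_{i-1}\rfloor .
\]
This lies in $\{0,1\}$ because $0\le u_i\le1$, and it equals $u_i$ if $u_i\in\{0,1\}$. For $\rho-L\le i\le\rho-1$ we have $\chi_{i-1}-\chi_i=\min(\chi_{i-1},1-u_i)\in[0,1-u_i]$, so $u'(T^ix)\in[u_i,1]$.

For measurability, the set of $y\in X_0$ at position $i$ of a block of length $\rho$ is a finite Boolean combination of $X_0$ and sets $T^jE\in\mathcal R$, and on it $\chi$ is a fixed Borel function of the $\mathcal R$-measurable functions $u\circ T^{-i},\dots,u\circ T^{-1},u$.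
\end{proof}

Condition \eqref{eq:room} cannot be dropped: if $u=1$ on the last $L$ points of a block, the carry cannot be unloaded there. In the iteration it will come from the fact that $u$ has mean $\alpha<1$ over long stretches of orbit, up to a bounded error.

\begin{proof}[Proof of Theorem~\ref{thm:mild}]
As explained, we may assume that $T$ is weakly mixing, with $B$, $(n_j)$ and $\mathcal R$ as above. Fix $\alpha\in(0,1)$. We construct $\mathcal R$-measurable functions $u_k:X\to[0,1]$ and $\varphi_k:X\to[0,k]$ with
\begin{equation}\label{eq:cohom}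
u_k-\alpha=\varphi_k\circ T^{-1}-\varphi_k ,
\end{equation}
starting from $u_0=\alpha$, $\varphi_0=0$ and $N_{-1}=0$. Note that \eqref{eq:cohom} gives $\int u_k=\alpha$ and
\begin{equation}\label{eq:sumcohom}
S_n(u_k-\alpha)=\varphi_k\circ T^{-1}-\varphi_k\circ T^{n-1}.
\end{equation}
Given $u_k$, $\varphi_k$ and $N_{k-1}$, make three choices, in this order.
\begin{itemize}
\item[1.] By Lemma~\ref{lem:R}, choose $N_k\in\{n_j\}$ with $N_k>N_{k-1}$ and $\|\varphi_k-\varphi_k\circ T^{N_k}\|\le2^{-k}$.
\item[2.] Choose an integer $L_k\ge(k+1)/(1-\alpha)$. By \eqref{eq:sumcohom}, $S_{L_k}(u_k-\alpha)\le k$, so $S_{L_k}(1-u_k)\ge L_k(1-\alpha)-k\ge1$, which is \eqref{eq:room}.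
\item[3.] By Lemma~\ref{lem:R}, choose $E_{k+1}\in\mathcal R$ of positive measure with $E_{k+1}\cap T^iE_{k+1}=\emptyset$ for $1\le i\le L_k$ and $L_k\,\mu(E_{k+1})\le4^{-(k+1)}N_k^{-2}$.
\end{itemize}
Apply Lemma~\ref{lem:round} to $u_k$, $L_k$, $E_{k+1}$ to get $\chi_{k+1}$ and $D_{k+1}$, and put
\[
u_{k+1}=u_k+\chi_{k+1}\circ T^{-1}-\chi_{k+1},\qquad\varphi_{k+1}=\varphi_k+\chi_{k+1}.
\]
Then \eqref{eq:cohom} holds for $k+1$, $0\le\varphi_{k+1}\le k+1$, $0\le u_{k+1}\le1$, and $\mu(D_{k+1})\le L_k\mu(E_{k+1})\le4^{-(k+1)}N_k^{-2}$.

For $j\ge1$ we have, almost everywhere, $u_j\in\{0,1\}$ off $D_j$, and hence $u_{j+1}=u_j$ off $D_j\cup D_{j+1}$. Let $G_k=\bigcup_{j\ge k+1}D_j$. Off $G_k$ we get $u_{k+1}=u_{k+2}=\cdots\in\{0,1\}$ almost everywhere, and since $N_{j-1}\ge N_k$ for $j\ge k+1$,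
\[
\mu(G_k)\le N_k^{-2}\sum_{j\ge k+1}4^{-j}\le4^{-k}N_k^{-2}\to0 .
\]
So $u_k$ converges almost everywhere to an indicator $\mathbf 1_A$, and $\mu(A)=\lim\int u_k=\alpha$ by bounded convergence. Write $f_A=(u_{k+1}-\alpha)+e_k$ with $e_k=\mathbf 1_A-u_{k+1}$. Then $|e_k|\le1$ and $e_k=0$ off $G_k$, so $\|S_{N_k}e_k\|\le N_k\,\mu(G_k)^{1/2}\le2^{-k}$. By \eqref{eq:sumcohom} and invariance of $\mu$,
\[
\|S_{N_k}(u_{k+1}-\alpha)\|=\|\varphi_{k+1}-\varphi_{k+1}\circ T^{N_k}\|\le\|\varphi_k-\varphi_k\circ T^{N_k}\|+\|\chi_{k+1}-\chi_{k+1}\circ T^{N_k}\|\le2^{-k}+1,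
\]
where the last term is at most $1$ because $\chi_{k+1}$ takes values in $[0,1]$. Hence $\|S_{N_k}f_A\|\le1+2\cdot2^{-k}$, and $\liminf_n\|S_nf_A\|\le1$.
\end{proof}

In the weakly mixing case the proof gives such a set $A$ of any prescribed measure $\alpha\in(0,1)$.

\section{Chacon's map}\label{sec:chacon}

Chacon's map is built on $[0,1)$ with Lebesgue measure by cutting and stacking. A \emph{column} is a finite list of disjoint intervals of equal length, its levels, and $T$ maps each level except the top one onto the next by translation. The column $C_0$ has the single level $A=[0,a)$. To form $C_{n+1}$, cut $C_n$ into three subcolumns of equal width, put one new interval of that width (a \emph{spacer}, taken from the part of $[0,1)$ not yet used) on top of the second subcolumn, and stack: first subcolumn, second subcolumn, spacer, third subcolumn. Label a level $0$ if it lies in $A$ and $1$ if it lies in a spacer. Read from the bottom, the labels of $C_n$ form the word $W_n$, where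
\[
W_0=0,\qquad W_{n+1}=W_nW_n1W_n .
\]
The word $W_n$ has $3^n$ zeros, ends with $0$, and has length $h_n=(3^{n+1}-1)/2$, since $h_0=1$ and $h_{n+1}=3h_n+1$. The levels of $C_n$ have length $a3^{-n}$, so the columns fill $[0,1)$ when $1=\lim h_na3^{-n}=\frac32a$. Thus $\mu(A)=a=\frac23$, and in the limit $T$ is an invertible measure-preserving map defined almost everywhere.

\subsection*{Failure of (K)}
Take $n=1$ first: $W_1=0010$, $h_1=4$, $W_2=0010\,0010\,1\,0010$. The ten windows of length $4$ in $W_2$ contain $3,3,3,3,3,2,2,3,2,3$ zeros, while the expected number is $4\cdot\frac23=\frac83$. The same happens at every level, because a window of length $h_n$ is a cyclic shift of $W_n$ with at most one symbol replaced by a spacer.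

\begin{lemma}\label{lem:window}
For every $n\ge0$, $S_{h_n}f_A\in\{\frac13,-\frac23\}$ almost everywhere.
\end{lemma}

\begin{proof}
The set of points that lie outside $C_m$ or in its top $h_n$ levels has measure tending to $0$ as $m\to\infty$. So for almost every $x$ there is $m\ge n$ such that $x,Tx,\dots,T^{h_n-1}x$ lie in consecutive levels of $C_m$, and $S_{h_n}\mathbf 1_A(x)$ is the number of zeros in a window $w$ of length $h_n$ in $W_m$. By induction on $m\ge n$, using the recursion, $W_m$ is a concatenation of copies of $W_n$ that begins and ends with a copy and has either nothing or a single spacer $1$ between consecutive copies. Number the positions of $W_n$ from $0$ to $h_n-1$.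

If $w$ starts at position $0$ of a copy, then $w=W_n$ has $3^n$ zeros. If $w$ starts at position $j\ge1$ of a copy, it consists of the suffix of $W_n$ from position $j$ and $j$ further symbols. These are either the prefix of $W_n$ of length $j$, and then $w$ has $3^n$ zeros, or a spacer and the prefix of length $j-1$; then only position $j-1$ of $W_n$ is missing, and $w$ has $3^n$ or $3^n-1$ zeros. If $w$ starts at a spacer between copies, the rest of $w$ is $W_n$ without its last symbol $0$, and $w$ has $3^n-1$ zeros. Since $h_n\mu(A)=3^n-\frac13$, the lemma follows.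
\end{proof}

Thus $\|S_{h_n}f_A\|\le\frac23$ for all $n$, and (K) fails.

\subsection*{Mild mixing}
A \emph{factor} of $T$ is a sub-$\sigma$-algebra $\mathcal G$ with $T\mathcal G=\mathcal G$ modulo null sets. The \emph{centralizer} of $T$ is the set of elements commuting with $T$ in the group $\operatorname{Aut}$ of invertible measure-preserving maps of $[0,1)$, two maps being identified if they agree almost everywhere. Chacon's map has minimal self-joinings \cite{JRS}. We use this property only through two standard consequences \cite{Rudolph,JR}: the centralizer of $T$ is $\{T^n:n\in\mathbb Z\}$, and every factor of $T$ is, modulo null sets, either trivial or all of $\mathcal F$. The second fact promotes one rigid set to rigidity of the whole system; we then show that rigidity produces uncountably many maps commuting with $T$, as infinite products of powers.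

Let $\{G_m\}_{m\ge1}$ be a family of sets that is dense for the distance $\mu(G\triangle G')$, and let
\[
\delta(S,S')=\sum_{m\ge1}2^{-m}\mu(SG_m\triangle S'G_m)\qquad(S,S'\in\operatorname{Aut}).
\]
We recall that $\delta$ is a metric, that its topology makes $\operatorname{Aut}$ a Polish group, and that a sequence $(S_j)$ converges if both $(S_j)$ and $(S_j^{-1})$ are $\delta$-Cauchy. The metric is left-invariant, $\delta(RS,RS')=\delta(S,S')$, because $R$ preserves $\mu$. Put $\gamma(n)=\delta(T^n,\mathrm{Id})$ for $n\in\mathbb Z$. Left-invariance gives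
\begin{equation}\label{eq:gamma}
\delta(T^a,T^b)=\gamma(a-b),\qquad\gamma(-n)=\gamma(n),\qquad\gamma(a+b)\le\gamma(a)+\gamma(b),
\end{equation}
the last because $\delta(T^{a+b},\mathrm{Id})\le\delta(T^{a+b},T^a)+\delta(T^a,\mathrm{Id})$. Moreover $\gamma(n)>0$ for $n\ge1$: if $h_m>n$, then $T^n$ maps the bottom level of $C_m$ onto a level disjoint from it, so $T^n\ne\mathrm{Id}$.

\begin{proof}[Proof of Theorem~\ref{thm:chacon}]
The failure of (K) follows from Lemma~\ref{lem:window}. Suppose that $T$ is not mildly mixing, with a nontrivial $B$ and $n_j\to\infty$ such that $\mu(B\triangle T^{-n_j}B)\to0$. By the first part of Lemma~\ref{lem:R}, $\mathcal R$ is a factor containing $B$ and all null sets, so $\mathcal R=\mathcal F$. Then $\mu(T^{n_j}G_m\triangle G_m)=\mu(G_m\triangle T^{-n_j}G_m)\to0$ for each $m$, and $\gamma(n_j)\to0$. Since $\gamma(n_j)>0$, we may pass to a subsequence with $\gamma(n_{j+1})<\frac14\gamma(n_j)$; then $\sum_{l>i}\gamma(n_l)\le\frac13\gamma(n_i)$ for every $i$.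

For $\omega\in\{0,1\}^{\mathbb N}$ put $\sigma_j(\omega)=\omega_1n_1+\dots+\omega_jn_j$. For $i<j$, \eqref{eq:gamma} gives
\[
\delta\bigl(T^{\sigma_j(\omega)},T^{\sigma_i(\omega)}\bigr)=\delta\bigl(T^{-\sigma_j(\omega)},T^{-\sigma_i(\omega)}\bigr)=\gamma\bigl(\sigma_j(\omega)-\sigma_i(\omega)\bigr)\le\sum_{l>i}\gamma(n_l),
\]
so $T^{\sigma_j(\omega)}$ converges to some $S_\omega\in\operatorname{Aut}$, which commutes with $T$ by continuity of multiplication. Let $\omega\ne\omega'$ first differ at the index $i$. For $j>i$ we have $\sigma_j(\omega)-\sigma_j(\omega')=\pm n_i+\sum_{i<l\le j}(\omega_l-\omega'_l)n_l$ with $|\omega_l-\omega'_l|\le1$, so by \eqref{eq:gamma}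
\[
\delta\bigl(T^{\sigma_j(\omega)},T^{\sigma_j(\omega')}\bigr)\ge\gamma(n_i)-\sum_{l>i}\gamma(n_l)\ge\tfrac23\gamma(n_i).
\]
Letting $j\to\infty$ gives $\delta(S_\omega,S_{\omega'})\ge\frac23\gamma(n_i)>0$. The centralizer of $T$ is therefore uncountable, although it equals the countable group $\{T^n\}$. This contradiction shows that $T$ is mildly mixing.
\end{proof}

A mildly mixing map is ergodic, since an invariant nontrivial set $B$ would have $\mu(B\triangle T^{-n}B)=0$ for all $n$. So Chacon's map is invertible and ergodic, and the last implication in the chain of Section~\ref{sec:intro} is strict.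

\begin{thebibliography}{9}

\bibitem{source}
\emph{A criterion of weak mixing property},
\texttt{https://smf.emath.fr/\allowbreak sites/\allowbreak default/\allowbreak files/\allowbreak 2018-11/\allowbreak smf\_sem-cong\_20\_105-111\_\_sample.pdf}

\bibitem{CFS}
Cornfeld, Fomin and Sinai, \emph{Ergodic Theory}.

\bibitem{JRS}
del Junco, Rahe and Swanson, \emph{Chacon's automorphism has minimal self-joinings}, J. Analyse Math. 37 (1980).

\bibitem{JR}
del Junco and Rudolph, Ergodic Theory Dynam. Systems 7 (1987).

\bibitem{FO}
Friedman and Ornstein, \emph{On mixing and partial mixing}, Illinois J. Math. 16 (1972).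

\bibitem{Janson}
Janson, \emph{Gaussian Hilbert Spaces}.

\bibitem{Rudolph}
Rudolph, J. Analyse Math. 35 (1979).

\end{thebibliography}
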